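# Flip distance between triangulations: no constant-factor approximation unless P = NP

## 1. Points in convex position: a factor of two

Let $P$ be a finite set of $n$ points in the plane in general position, meaning that no three points are collinear. A *triangulation* of $P$ is an edge-maximal noncrossing geometric graph on $P$: its edges are straight segments between points of $P$, and two edges meet only in common endpoints. We use the following textbook facts. In a triangulation the outer boundary is the boundary of the convex hull and every bounded face is a triangle that contains no other point of $P$. Every noncrossing set of segments on $P$ extends to a triangulation. If the three sides of a triangle are edges and the triangle contains no further point of $P$, then it is a face. Any $p-3$ pairwise noncrossing diagonals of a simple $p$-gon cut it into $p-2$ triangles.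

An *edge flip* removes an edge whose two adjacent triangles form a convex quadrilateral and inserts the other diagonal. So an edge $ab$ with adjacent triangles $abc$, $abd$ is flippable exactly when the segments $ab$ and $cd$ *cross properly*, that is, cross in a point interior to both. This happens if and only if $c,d$ lie strictly on different sides of the line $ab$ and $a,b$ lie strictly on different sides of the line $cd$. The graph $\mathcal T(P)$ has the triangulations of $P$ as vertices, and two are adjacent if they differ by one flip. The *flip distance* $d(T_1,T_2)$ is the distance in $\mathcal T(P)$.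

We begin with a case in which a good approximation is easy.

**Proposition 1.1.** Let $P$ be in convex position, let $T_1,T_2\in\mathcal T(P)$, and let $k=|T_1\setminus T_2|$ be the number of edges of $T_1$ that are not in $T_2$. Then $k\le d(T_1,T_2)\le 2k$, and a flip sequence of length at most $2k$ can be computed in polynomial time.

**Proof.** Each of the $k$ edges of $T_1\setminus T_2$ has to be removed at least once, and a flip removes one edge. So $d(T_1,T_2)\ge k$.

For the upper bound, the common diagonals of $T_1$ and $T_2$ cut the convex polygon into convex cells. Consider a cell with $p$ vertices. Both triangulations use $p-3$ diagonals inside it, and none of them is common. Summing over the cells, $\sum(p-3)=k$. Fix a vertex $v$ of the cell. If, in a triangulation of the cell, $v$ is not joined to all other vertices, then some triangle $vab$ has a side $ab$ that is a diagonal of the cell. Let $c$ be the other apex at $ab$. The points $v,a,c,b$ are in convex position, so we can flip $ab$ to $vc$, and the number of diagonals at $v$ grows by one. After at most $p-3$ flips we have the fan at $v$. Going from $T_1$ to the fan and back from the fan to $T_2$ takes at most $2(p-3)$ flips per cell, hence at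 most $2k$ in total. $\square$

What changes for a general point set? The flips that we used may be illegal, because four points need not be in convex position. So the upper bound fails, and we must ask what replaces it. In general, Lawson showed that $O(n^2)$ flips always suffice, and Hurtado et al. showed that this is tight in the worst case. Computing a shortest flip sequence is APX-hard. Open problem 7 of "Computational Geometry Column 61" asks for an approximation:

*Is there a single algorithm and an absolute constant $c\ge1$ such that on every finite $P$ in general position and all $T_1,T_2\in\mathcal T(P)$ the algorithm runs in time polynomial in $n$ and outputs a flip sequence from $T_1$ to $T_2$ of length at most $c\cdot d(T_1,T_2)$?*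

The answer proved in these notes is no, assuming $\mathrm P\ne\mathrm{NP}$. Some such assumption is unavoidable, because if $\mathrm P=\mathrm{NP}$ a shortest flip sequence can be computed exactly in polynomial time.

## 2. The double chain: quadratic cost, and one point that removes it

The sensible first attempt is to compare the flip distance with the number $k$ of differing edges, as in Proposition 1.1. We now see exactly how that comparison breaks. The example is also the building block of the whole proof.

**Definition.** A *double chain* consists of points $u_1,\dots,u_m$, $l_1,\dots,l_m$ ($m\ge2$), no three collinear, such that the following hold for all indices.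

* (D1) The points $u_k$ ($k>i$) and $l_k$ ($k>j$) lie strictly to the left of the line directed from $u_i$ to $l_j$ (its *far side*). The points $u_k$ ($k<i$) and $l_k$ ($k<j$) lie strictly to its right (its *near side*).
* (D2) If $i<k<i'$, then $u_k$ is inside the triangle $u_iu_{i'}l_j$. If $j<k<j'$, then $l_k$ is inside the triangle $l_jl_{j'}u_i$.

**Example.** Put $u_i=(i,m^3+i^2)$ and $l_j=(j,-m^3-j^2)$. The line $u_il_j$ is nearly vertical; directed from $u_i$ to $l_j$ it points downward, so its left side is the side of large $x$. At the height of $u_k$ its abscissa differs from $i$ by at most $\frac{|i-j|}{2m^3+i^2+j^2}|k^2-i^2|<\frac{m\cdot m^2}{2m^3}=\frac12$, so $u_k$ is to the right in the picture for $k>i$ and to the left for $k<i$. The same holds for $l_k$ by reflection in the $x$-axis. This is (D1). On the line $u_iu_{i'}$ the height at abscissa $x$ is $m^3+(i+i')x-ii'$, which for $x\ge0$ is at least $m^3-ii'>m^3-m^2>0$ when $i<i'$. So all $l_j$ are below this line, and so is $u_k$ for $i<k<i'$, by strict convexity of the parabola. Together with (D1) for the lines $u_il_j$ and $u_{i'}l_j$ this gives the first half of (D2), and the second half follows by reflection. The same inequalities show that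 no three points are collinear.

Identify the segment $u_il_j$ with the lattice point $(i,j)$. A *monotone unit-step path* is a sequence of lattice points in $\{1,\dots,m\}^2$ in which each step increases exactly one coordinate by $1$. Let
$$\alpha:\ (1,1),(1,2),\dots,(1,m),(2,m),\dots,(m,m),\qquad \beta:\ (1,1),(2,1),\dots,(m,1),(m,2),\dots,(m,m).$$
Write $X=\{u_i\}$, $Y=\{l_j\}$, and for a triangulation $T$ let $\mathcal E(T)$ be the set of its edges between $X$ and $Y$.

**Lemma 2.1.** In a double chain, $Q=\mathrm{conv}(X\cup Y)$ is a convex quadrilateral with vertices $u_1,u_m,l_m,l_1$ in cyclic order. It is the union of the simple polygon $H=u_1\cdots u_ml_m\cdots l_1$ and the convex *pockets* $u_1\cdots u_m$ and $l_1\cdots l_m$ (degenerate to a segment if $m=2$). Every monotone unit-step path $\pi$ from $(1,1)$ to $(m,m)$ gives a triangulation of $H$, whose triangles are $u_iu_{i+1}l_j$ and $u_il_jl_{j+1}$ for the steps of $\pi$. With any triangulations of the pockets it gives a triangulation $T$ of the double chain with $\mathcal E(T)=\pi$. Finally, $u_il_j$ and $u_{i'}l_{j'}$ cross properly if $i<i'$ and $j>j'$.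

**Proof.** *Crossing.* Let $i<i'$, $j>j'$. By (D1), $u_{i'}$ is on the far side and $l_{j'}$ on the near side of $u_il_j$. Also $u_i$ is on the near side and $l_j$ on the far side of $u_{i'}l_{j'}$. So the segments cross properly.

*The quadrilateral.* By (D1) all other points are strictly on one side of the line $u_1l_1$, and likewise for $u_ml_m$. By (D2) all $u_k$ with $1<k<m$ are on the same side of the line $u_1u_m$ as every $l_j$; for that, the $l_j$ must all be on one side. They are: by (D1), for $a<b$ the point $u_b$ is to the left of the directed line $u_al_j$, so the triple $(u_a,u_b,l_j)$ is clockwise for every $j$. The same works for $l_1l_m$. So $Q$ has the four stated sides.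

*The pockets.* For $a<b<c$ the point $u_b$ is on the side of $u_au_c$ that contains the $l_j$, so $(u_a,u_c,u_b)$ is clockwise and $(u_a,u_b,u_c)$ is counterclockwise. All triples in index order having the same orientation, $u_1,\dots,u_m$ are in convex position in this cyclic order. For every $i<m$, the points $u_k$ with $k\ne i,i+1$ satisfy that $(u_i,u_{i+1},u_k)$ is counterclockwise, whereas $(u_i,u_{i+1},l_j)$ is clockwise. So the line $u_iu_{i+1}$ has $\mathrm{conv}(X)$ on or to one side and all of $Y$ strictly on the other. Consequently $\mathrm{conv}(X)\cap\mathrm{conv}(Y)=\emptyset$. Moreover, $u_il_j$ meets $\mathrm{conv}(X)$ only in $u_i$: use a line $u_iu_{i+1}$ or $u_{i-1}u_i$, which contains $u_i$ and has $l_j$ strictly on the side away from the pocket. In the same way $u_il_j$ meets $\mathrm{conv}(Y)$ only in $l_j$. So $H$ is a simple polygon with $2m$ vertices, and $Q$ is the union of $H$ and the pockets.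

*Paths.* Let $e<e'$ be two elements of $\pi$ in the product order. By (D1) the endpoints of $e'$ are on the line of $e$ or on its far side, and they are on the line only if they are endpoints of $e$. So $e,e'$ meet at most in a common endpoint. The path has $2m-1$ elements; two of them, $(1,1)$ and $(m,m)$, are sides of $H$. The other $2m-3$ have their relative interiors in $Q$, off both pockets and off the sides $u_1l_1$, $u_ml_m$, hence in the interior of $H$. So they are $2m-3$ pairwise noncrossing diagonals of a $2m$-gon and triangulate $H$. For a step of $\pi$, the triangle spanned by the two path edges has all its sides among the sides and diagonals used, so it is a face. There are $2m-2$ steps and $2m-2$ triangles, so these are all. Any further $XY$-edge would again be a diagonal of $H$ crossing none of these, which is impossible; so $\mathcal E(T)=\pi$. $\square$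

**Proposition 2.2.** Let $T_\alpha,T_\beta$ be the triangulations of a double chain given by $\alpha$ and $\beta$, with the same pockets. They differ in $2m-3$ edges, but $d(T_\alpha,T_\beta)=(m-1)^2$.

**Proof.** The paths share only $(1,1)$ and $(m,m)$, so $|T_\alpha\setminus T_\beta|=2m-3$.

*Every triangulation shows a path.* Let $T$ be any triangulation. Since crossing edges are excluded, Lemma 2.1 shows that $\mathcal E(T)$ is a chain in the product order. It contains the hull edges $(1,1)$ and $(m,m)$. Let $(i,j)\in\mathcal E(T)$ be different from $(m,m)$. There are points on the far side of $u_il_j$, so a triangle of $T$ lies there. Its apex is some $u_k$ with $k>i$ or some $l_k$ with $k>j$, and since the triangle is empty, (D2) gives $k=i+1$ or $k=j+1$ respectively. So $(i+1,j)$ or $(i,j+1)$ is in $\mathcal E(T)$. Hence $\mathcal E(T)$ is a monotone unit-step path from $(1,1)$ to $(m,m)$.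

*Each flip moves over at most one cell.* Such paths all have $2m-1$ elements, so a flip exchanges either no $XY$-edge or one $XY$-edge for another. In the second case one lattice point of the path is replaced while its two neighbors stay, so a corner is replaced by the opposite corner of a unit cell. The number $\Phi$ of unit cells between the path and $\alpha$ changes by $1$. As $\Phi(\alpha)=0$ and $\Phi(\beta)=(m-1)^2$, at least $(m-1)^2$ flips are needed.

*Corner flips are legal.* If the path contains $(i,j-1),(i,j),(i+1,j)$, then the triangles at $u_il_j$ have apexes $l_{j-1}$ and $u_{i+1}$, and $u_il_j$, $u_{i+1}l_{j-1}$ cross properly by Lemma 2.1. As long as the path is not $\beta$ there is such a corner, and flipping it increases $\Phi$ by $1$. So $(m-1)^2$ flips suffice. $\square$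

For $m=3$ one can do this by hand: the flips $(1,3)\to(2,2)$, $(1,2)\to(2,1)$, $(2,3)\to(3,2)$, $(2,2)\to(3,1)$ lead from $\alpha$ to $\beta$. Four flips are needed although only three edges differ, and the edge $(2,2)$ of neither triangulation appears on the way. For growing $m$ the ratio $(m-1)^2/(2m-3)$ is unbounded. So counting differing edges does not approximate the flip distance within any constant.

Could one repair this by recognizing double chains? A single additional point destroys the quadratic cost.

**Proposition 2.3.** In the double chain of the example add the point $q=(0,0)$, and add the edges $qu_1,ql_1$ to $T_\alpha$ and $T_\beta$. Then the two resulting triangulations are at flip distance at most $4(m-1)$.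

**Proof.** At height $0$ the line $u_il_j$ has abscissa at least $1$, so $q$ is on its near side. The computation in the example at $x=0$ shows that $q$ is below the lines $u_iu_{i'}$, and by reflection it is above the lines $l_jl_{j'}$. So no three points are collinear, and $qu_1l_1$ is the only new triangle. From $\alpha$, flip $u_1l_j\to ql_{j+1}$ for $j=1,\dots,m-1$ and then $u_il_m\to qu_{i+1}$ for $i=1,\dots,m-1$. From $\beta$, flip $u_il_1\to qu_{i+1}$ for $i=1,\dots,m-1$ and then $u_ml_j\to ql_{j+1}$ for $j=1,\dots,m-1$. Both end with the star of triangles $qu_iu_{i+1}$, $ql_jl_{j+1}$, $qu_ml_m$, so it suffices to check legality. In a flip $u_il_j\to ql_{j+1}$, the points $q$ and $l_{j+1}$ are on the near and far side of $u_il_j$. The line $ql_{j+1}$ has negative height for $x>0$, so $u_i$ is above it. Since $q$ is above the line $l_jl_{j+1}$ and the abscissas of $q,l_j,l_{j+1}$ increase, $l_j$ is below the line $ql_{j+1}$. So the segments cross properly. The flips $u_il_j\to qu_{i+1}$ are legal by reflection. $\square$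

So a double chain is expensive alone and cheap when a suitable point $q$ sees it. Whether $q$ sees it may depend on the state of other double chains in between. This is the source of hardness.

## 3. Monotone formulas and the gap they carry

**Definition.** A *monotone formula* $\varphi$ is a rooted binary tree whose inner nodes are labeled $\wedge$ or $\vee$ and whose leaves are labeled by variables $x_1,\dots,x_V$, each occurring at least once. Let $K(\varphi)$ be the least number of variables set to $1$ in a satisfying assignment. Computing it is the problem MMSA.

The all-ones assignment satisfies $\varphi$ and the all-zeros assignment does not, so $1\le K(\varphi)\le V$. For example, $(x_1\vee x_2)\wedge(x_1\vee x_3)$ has $7$ nodes and $K=1$. Conjunctions and disjunctions of more than two formulas are written as binary trees.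

**Theorem 3.1.** There is a polynomial-time algorithm that, given $\varphi$, outputs a point set $P$ in general position with integer coordinates of polynomially bounded size, triangulations $T_1,T_2\in\mathcal T(P)$, and integers $G,M$ with $G\ge20$, $G=O(\#\text{nodes of }\varphi)$, $M=G^4$, $G\le|P|\le3G^6$, such that
$$2M^2K(\varphi)\le d(T_1,T_2)\le2M^2\bigl(K(\varphi)+1/G\bigr).$$
From any flip sequence of length $s$ from $T_1$ to $T_2$ one can compute, in time polynomial in the input and $s$, a satisfying assignment of $\varphi$ with at most $s/(2M^2)$ ones.

**Theorem 3.2.** If $\mathrm P\ne\mathrm{NP}$, then for no constant $c$ is there a polynomial-time algorithm that outputs a flip sequence of length at most $c\cdot d(T_1,T_2)$ for all inputs.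

**Theorem 3.3.** If $\mathrm P\ne\mathrm{NP}$: (i) there is $c_1>0$ such that no polynomial-time algorithm has factor $c_1\log n$; (ii) for no $\varepsilon>0$ is there a polynomial-time algorithm with factor $2^{(\log n)^{1-\varepsilon}}$.

The second and third theorems follow from the first and from these cited results.

* (VC) There is a constant $r>1$ such that it is NP-hard to approximate Vertex Cover within factor $r$, as a gap problem: distinguish optimum $\le a$ from optimum $>ra$, with $a$ part of the input (PCP theorem with Papadimitriou–Yannakakis; Håstad; Dinur–Safra).
* (SC) There is $c_0>0$ such that it is NP-hard to approximate Set Cover with $N$ elements and $N^{O(1)}$ sets within $c_0\log N$ (Raz–Safra 1997; Dinur–Steurer 2014).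
* (LC) For every $\varepsilon>0$ it is NP-hard to approximate MMSA on formulas of size $N$ within $2^{(\log N)^{1-\varepsilon}}$. Dinur–Safra, *Inform. Process. Lett.* 89 (2004), prove this for Label-Cover, which is the special case $\bigwedge_v\bigvee_b\bigwedge_{u\sim v}\bigvee_{a:\Pi_{uv}(a)=b}x_{u,a}$ of MMSA.

**Theorem 3.1 implies Theorem 3.2.** A constant gap $r$ is not enough to exclude a large $c$, so we amplify it. For formulas $\varphi,\psi$ let $\varphi\circ\psi$ arise by replacing every leaf $x_i$ of $\varphi$ by a copy of $\psi$ on a fresh variable set $W_i$, with the same $W_i$ for all leaves labeled $x_i$. For instance, $(x_1\wedge x_2)\circ(y\vee z)=(y_1\vee z_1)\wedge(y_2\vee z_2)$. We claim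
$$K(\varphi\circ\psi)=K(\varphi)K(\psi).\tag{1}$$
In a satisfying assignment of $\varphi\circ\psi$, the indices $i$ whose copy of $\psi$ is true form a satisfying assignment of $\varphi$. So there are at least $K(\varphi)$ of them, and each uses at least $K(\psi)$ ones in its own set $W_i$. Conversely, take an optimal assignment of $\varphi$, put an optimal assignment of $\psi$ on $W_i$ for each $x_i$ that is $1$, and zeros elsewhere.

Suppose a polynomial-time factor-$c$ flip algorithm exists. Given a graph, which we may assume has an edge, and $a\ge1$, let $\varphi=\bigwedge_{ij}(x_i\vee x_j)$ over its edges $ij$. Then $K(\varphi)$ is the vertex cover number. For constant $k$ the $k$-fold composition $\varphi^{\circ k}$ has polynomial size, and by (1) its value $K=K(\varphi)^k$ is $\le a^k$ or $>r^ka^k$ in the two cases of (VC). Applying the flip algorithm to the output of Theorem 3.1 for $\varphi^{\circ k}$ gives a sequence of length $s$ with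
$$K\le\frac{s}{2M^2}\le c\Bigl(K+\frac1G\Bigr)\le2cK.$$
Choose $k$ with $r^k\ge2c$. In the first case $s/(2M^2)\le2ca^k$, and in the second $s/(2M^2)\ge K>r^ka^k\ge2ca^k$. So the two cases are distinguished in polynomial time and $\mathrm P=\mathrm{NP}$. $\square$

With $k=1$ this argument excludes only $c\le r/2$. The nesting of formulas is what excludes every constant, so our geometric construction must handle formulas of any depth.

**Theorem 3.1 implies Theorem 3.3.** For a nondecreasing $f$, a factor-$f(n)$ flip algorithm gives in the same way a satisfying assignment with at most $s/(2M^2)\le f(n)(K+1/G)\le2f(n)K$ ones. Here $n=|P|\le3G^6\le N^C$ for a constant $C$, where $N\ge2$ is the instance size parameter, because the formulas below have $N^{O(1)}$ nodes.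

(i) We may assume that each of the $N$ elements is in some set. The formula $\bigwedge_e\bigvee_{A\ni e}x_A$ has $N^{O(1)}$ nodes, and its satisfying assignments are the set covers. With $f(n)=c_1\log n\le c_1C\log N$, the factor for Set Cover is at most $2c_1C\log N\le c_0\log N$ if $c_1\le c_0/(2C)$. This contradicts (SC).

(ii) We may assume $\varepsilon<1$, since for $\log n\ge1$ the factor with $\varepsilon\ge1$ is at most that with $\varepsilon=\frac12$. For formulas of size $N$ the factor for MMSA is at most $2\cdot2^{(C\log N)^{1-\varepsilon}}\le2^{(\log N)^{1-\varepsilon/2}}$ for all large $N$; the finitely many sizes left are solved by brute force. This contradicts (LC) with $\varepsilon/2$ in place of $\varepsilon$. $\square$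

The rest of the notes proves Theorem 3.1.

## 4. Double chains as gates of a formula

We describe the mechanism before the coordinates. Each tree node and each variable gets a double chain, called a *channel*, in a tiny neighborhood of a center. The channel of a variable is called a *lock*. All channels are in state $\alpha$ in $T_1$. In $T_2$ the root channel is in state $\beta$ and all others are in state $\alpha$.

A channel of a tree node has one or two *caps*, far-away points that play the role of $q$ in Proposition 2.3. Between a cap $q$ of $g$ and the channel $g$ we place other channels $h$, so that every segment $ql_j$ crosses every segment between the two chains $X_h$ and $Y_h$ of $h$. So $q$ can help $g$ only at a time when $h$ has no edge between $X_h$ and $Y_h$; then we call $h$ *open*. Putting both children in front of one cap makes an $\wedge$; giving each child its own cap makes an $\vee$; the cap of a leaf labeled $x_i$ is blocked by the lock of $x_i$. Locks have no caps.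

The channels are surrounded by other points, so that they can be opened at all. In Proposition 2.2 the edges $(1,1)$ and $(m,m)$ always exist. In a channel they can be flipped away, with the help of two nearby *guards* $r,r'$. The rule that comes out (Lemma 8.2) is that, without caps, the $XY$-edges form a path from some $(a,1)$ to some $(m,b)$. So edges can be removed only along the row $j=1$ at the start and the column $i=m$ at the end. The path can disappear only when it has become the single element $(m,1)$, the corner of $\beta$. So a channel that starts in $\alpha$ must pay the full quadratic price of Proposition 2.2 before it can be open, unless a cap has helped.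

Three scales then separate. The locks have chains of length $M+1=G^4+1$, so opening one costs $M^2=G^8$, and closing it, to return to $\alpha$, costs $G^8$ again. This gives the term $2M^2K$. The channels of tree nodes have chains of length $G^5+1$, so moving one without a cap costs $G^{10}$, more than the $2VG^8$ for opening and closing all locks, since $G^2\ge2V$. With a cap it costs $O(G^5)$, altogether $O(G^6)$, much less than $G^8$.

## 5. Flips that keep prescribed edges

The far-away parts of the triangulation have to be rearranged from time to time. The following lemma bounds the cost by a polynomial in the number of points that are involved, and these will be few.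

**Lemma 5.1.** Let $F$ be a set of $n_0$ points, no three collinear, and $C$ a noncrossing set of segments on $F$. Any two triangulations of $F$ containing $C$ are joined by at most $n_0^2$ flips, none removing an edge of $C$.

**Proof.** Triangulations and flips depend only on orientations of triples, so after a tiny perturbation no four points are cocircular. For a triangulation $T\supseteq C$ let $f_T$ be the function on the convex hull that interpolates $x^2+y^2$ at the points of $F$, linearly on each triangle of $T$. The *lift* of a point $p$ is $(p,|p|^2)$. We recall that $d$ is strictly inside the circumcircle of $abc$ exactly if the lift of $d$ is strictly below the plane through the lifts of $a,b,c$.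

**Step 1: flips that decrease $f_T$.** Let $ab\notin C$ be an edge with triangles $abc$, $abd$ such that $d$ is strictly inside the circumcircle of $abc$. A point of a circle is not a convex combination of other points of the closed disc. So $a$ is not in the triangle $bcd$ and $b$ is not in the triangle $acd$. As $c,d$ are on different sides of $ab$, the segment $cd$ meets the line $ab$ in a point $z$. If $z$ were beyond $a$, then $a$ would lie on the segment $bz$, hence in the triangle $bcd$; beyond $b$ similarly. So $ab$ and $cd$ cross properly at $z$ and $ab$ is flippable. Let $\pi$ be the affine function given by the lifts of $a,b,c$. The old value at $z$ is $\pi(z)$. The new value is a convex combination, with positive weights, of $\pi(c)$ and of $|d|^2<\pi(d)$, so it is less than $\pi(z)$. The difference of the new and the old function is linear on the four triangles spanned by $z$ and the sides of $acbd$, it is $0$ on the boundary of $acbd$ and negative at $z$. So $f$ decreases strictly inside the quadrilateral and is unchanged elsewhere.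

**Step 2: they stop soon.** Perform such flips as long as possible. The function $f$ never increases. After the flip of $ab$ it is strictly below the lifted segment $ab$ over the relative interior of $ab$, and stays so. As $f_T$ equals the lifted segment over every edge of $T$, the edge $ab$ never reappears. So there are at most $\binom{n_0}2$ flips, and they end in a triangulation $T\supseteq C$ such that for each interior edge $ab\notin C$ the point $d$ is strictly outside the circumcircle of $abc$. That is, $f_T$ is strictly convex across every interior edge not in $C$.

**Step 3: the end is unique.** Let $T,T'$ both contain $C$ and have this last property. Let $x$ be a point of the convex hull on no line spanned by $F$, in triangles $\Delta\in T$ and $\Delta'\in T'$. Let $p$ be a vertex of $\Delta'$. The segment from $x$ to $p$, without $p$, lies in the interior of $\Delta'$. So it meets no edge of $C$ (these are edges of $T'$) and no point of $F$. It crosses edges of $T$ transversally, because $x$ is on no spanned line. Hence $f_T$ is convex along $xp$, and near $x$ it equals the affine extension $\pi_\Delta$ of $f_T|_\Delta$. So $|p|^2=f_T(p)\ge\pi_\Delta(p)$. Writing $x$ as a convex combination of the vertices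 of $\Delta'$, we get $f_{T'}(x)\ge\pi_\Delta(x)=f_T(x)$. By symmetry equality holds, and by density $f_T=f_{T'}$. An interior edge $e\notin C$ of $T$ is a crease of $f_T=f_{T'}$, so it is covered by edges of $T'$. As no three points are collinear, an edge of $T'$ that overlaps $e$ in a segment is $e$ itself; so $e\in T'$. Hull edges and $C$ belong to both. So $T\subseteq T'$, and $T=T'$ by maximality.

Joining two given triangulations through this unique one costs at most $2\binom{n_0}2\le n_0^2$ flips. $\square$

## 6. Lines in the plane that follow the formula tree

In this section we place the centers and caps. Replace $\varphi$ by a conjunction of $20$ copies of itself on the same variables, written as a binary tree. This does not change the satisfying assignments, makes the root an inner node and multiplies the number of nodes by at most $39$. Put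
$$G:=V+\#\text{nodes}\ge20 .$$
Then $G$ is $O$ of the original number of nodes. There are $G$ *channels*: a lock $L_i$ for each variable $x_i$ and one channel for each tree node.

**Definition.** Each channel $g$ gets an integer *center* $c_g$, an integer *direction* $d_g\ne0$ and the line $\ell_g=c_g+\mathbb Rd_g$. It may have a *left cap* $q=c_g-td_g$ and a *right cap* $q'=c_g+t'd_g$ with integers $t,t'>0$. Each cap $q$ has a set $S(q)$ of channels, whose centers will lie on $\ell_g$ strictly between $q$ and $c_g$:

* a lock has no caps;
* a leaf labeled $x_i$ has a left cap with set $\{L_i\}$;
* an $\wedge$-node with children $a,b$ has a left cap with set $\{a,b\}$;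
* a $\vee$-node with children $a,b$ has a left cap with set $\{a\}$ and a right cap with set $\{b\}$.

Let $S_g$ be the union of the sets of the caps of $g$. The *skeleton points* are all centers and caps; there are at most $3G$. We require:

**(Inv)** The skeleton points are distinct. The skeleton points on $\ell_g$ are exactly $c_g$, the caps of $g$, and $c_h$ for $h\in S_g$. The lines $\ell_g$ are pairwise nonparallel.

**Example.** Here is a skeleton for $x_1\wedge x_2$ with small numbers (ignoring the requirement $G\ge20$ and the ranges used below). The locks have centers $p_1=(1,1)$, $p_2=(2,4)$ and lines $y=2x-1$, $y=4x-4$. The root has center $(0,1)$, direction $(1,3)$ and left cap $(-4,-11)$. The leaf $a$ labeled $x_1$ has center $(-1,-2)$, direction $(-2,-3)$ and left cap $(3,4)$. The leaf $b$ labeled $x_2$ has center $(-3,-8)$, direction $(-5,-12)$ and left cap $(7,16)$. The slopes $2,4,3,\frac32,\frac{12}5$ are distinct. The table shows the height of each line at the abscissa of each skeleton point; equality with the ordinate of the point is marked by a star.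

| point | $2x-1$ (lock 1) | $4x-4$ (lock 2) | $3x+1$ (root) | $(3x-1)/2$ (leaf $a$) | $(12x-4)/5$ (leaf $b$) |
|---|---|---|---|---|---|
| $(1,1)$ | $1$* | $0$ | $4$ | $1$* | $1.6$ |
| $(2,4)$ | $3$ | $4$* | $7$ | $2.5$ | $4$* |
| $(0,1)$ | $-1$ | $-4$ | $1$* | $-0.5$ | $-0.8$ |
| $(-1,-2)$ | $-3$ | $-8$ | $-2$* | $-2$* | $-3.2$ |
| $(3,4)$ | $5$ | $8$ | $10$ | $4$* | $6.4$ |
| $(-3,-8)$ | $-7$ | $-16$ | $-8$* | $-5$ | $-8$* |
| $(7,16)$ | $13$ | $24$ | $22$ | $10$ | $16$* |
| $(-4,-11)$ | $-9$ | $-20$ | $-11$* | $-6.5$ | $-10.4$ |

The stars are exactly the incidences that (Inv) demands.

**General construction.** The purpose is to choose everything greedily from ranges that are larger than the number of bad values. Put $R=20G$. For the locks take $c_{L_i}=p_i=(i,i^2)$ and $d_{L_i}=(1,2i)$. These lines are tangents of the parabola $y=x^2$, so they have distinct slopes, and each contains only its own $p_i$. The root center is $(0,1)$; the tangent at $p_i$ has height $-i^2\ne1$ at $x=0$, so the root center is on no tangent. Now process the inner nodes $v$ top-down, starting at the root, when $c_v$ has been chosen. "Chosen" always means chosen so far; there are at most $3G$ chosen points and $G$ chosen lines.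

**Step 1: the direction of $v$.** Choose $d_v=(1,k)$ with $k\in\{1,\dots,R\}$ such that $\ell_v$ contains no chosen point except $c_v$ and is parallel to no chosen line. Each point and each line forbids at most one $k$, so there are at most $4G$ bad values. In particular $p_i\notin\ell_v$ for all $i$.

**Step 2: the centers of the children.** Choose them one after another as $c_a=c_v+td_v$, with $t\in\{-1,\dots,-R\}$ for children in the set of the left cap and $t\in\{1,\dots,R\}$ for a child in the set of the right cap. Each must differ from the chosen points and lie on no chosen line other than $\ell_v$; since no such line is parallel to $\ell_v$, at most $4G$ values are bad. If $a$ is a leaf labeled $x_i$, set at once $d_a=c_a-p_i$, which is not $0$ because $p_i\notin\ell_v$, and let its cap be $q_a=2p_i-c_a=c_a-2d_a$. So $p_i=c_a-d_a$ is strictly between $q_a$ and $c_a$. In this case require in addition: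

* $\ell_a$, the line $c_ap_i$, contains no previously chosen point $p\ne p_i$. At most $3G$ values are bad, since the line $pp_i$ meets $\ell_v$ at most once.
* $\ell_a$ is parallel to no chosen line. At most $G$ values are bad, since the parallel through $p_i$ meets $\ell_v$ at most once.
* $q_a$ is not a chosen point. At most $3G$ values are bad, since $q_a$ determines $t$.
* $q_a$ is on no chosen line. The point $q_a$ moves on the reflection of $\ell_v$ in $p_i$. This is parallel to $\ell_v$ and disjoint from it, because $p_i\notin\ell_v$, so it is not parallel to any other chosen line. At most $G$ values are bad.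

**Step 3: the caps of $v$.** Choose them as $c_v+td_v$ with $t\in\{-R-1,\dots,-2R\}$ for the left cap and $t\in\{R+1,\dots,2R\}$ for the right cap, distinct from the chosen points and on no chosen line other than $\ell_v$. At most $4G$ values are bad. The centers of the children have $|t|\le R$, so they are between $c_v$ and the caps as required.

At most $12G<R$ values are ever bad, so all choices succeed. Every new line avoids all chosen points except those demanded, and every new point avoids all chosen lines except those demanded. So (Inv) holds at the end.

**Coordinate bound.** A node at depth $k\le G-1$ has center coordinates at most $1+kR\cdot R=1+400G^2k$ in absolute value. Caps of inner nodes add at most $2R\cdot R=800G^2$. Leaf directions are at most $400G^3+G^2$ and leaf caps at most $2G^2+400G^3$; the locks have smaller values. So all coordinates of skeleton points and directions are at most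
$$Z:=1000G^3$$
in absolute value. Thus $1\le|d_g|\le\sqrt2Z\le1.5Z$ and $|d_g|^2\le2Z^2$.

**Definition.** Let $e_g$ be $d_g$ rotated by $+90^\circ$. The *$g$-frame* coordinates $(\xi,\eta)$ of a point are given by $c_g+\xi d_g+\eta e_g$. Passing to the $g$-frame is an orientation-preserving similarity that scales lengths by $1/|d_g|\le1$.

In the $g$-frame, skeleton points have norm at most $2\sqrt2Z\le3Z$. Let $p$ be a skeleton point off $\ell_g$. Then $|\eta|=|\det(d_g,p-c_g)|/|d_g|^2\ge1/(2Z^2)$, because the determinant is a nonzero integer. In the same way, for $h\ne g$ the vector $d_h$ has norm at most $1.5Z$ and an $\eta$-component of absolute value at least $1/(2Z^2)$, since $d_g,d_h$ are not parallel. The caps of $g$ and the centers of channels in $S_g$ lie on $\eta=0$ at nonzero integers $\xi$.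

## 7. The point set and its inequalities

**Definition of the points.** Let $M=G^4$ and $m=G^5+1$. Set $m_g=M+1$ for locks and $m_g=m$ for tree nodes. Put
$$\lambda=\tfrac1{100Z^3},\quad\rho=\tfrac\lambda{100Z^3},\quad\delta=\tfrac\rho{4m},\quad\mu=\tfrac{\delta\rho}{100Z},\quad\kappa=\tfrac{\mu\delta}{100Zm}.\tag{2}$$
For each channel $g$ place in the $g$-frame, for $1\le i,j\le m_g$,
$$u_i=(-\lambda+\delta i,\ \mu+\kappa i^2),\qquad l_j=\bigl(\lambda-\delta(m_g+1-j),\ -\mu-\kappa(m_g+1-j)^2\bigr),$$
and the *guards* $r_g=(-\lambda,-\rho)$, $r'_g=(\lambda,\rho)$. Let $X_g=\{u_i\}$ and $Y_g=\{l_j\}$. So $X_g$ is a tiny chain near $(-\lambda,0)$, just above the $\xi$-axis, and $Y_g$ is a tiny chain near $(\lambda,0)$, just below it. Let $P^*$ be the union over $g$ of $X_g$, $Y_g$, the guards and the caps. The centers are not in $P^*$. Then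
$$G\le n:=|P^*|\le2Gm+4G=2G^6+6G\le3G^6.$$

**Half-turn symmetry.** In the $g$-frame, $(\xi,\eta)\mapsto(-\xi,-\eta)$ exchanges $u_i\leftrightarrow l_{m_g+1-i}$ and $r_g\leftrightarrow r'_g$. All estimates below are bounds on $|\xi|,|\eta|$ and are symmetric under it, with left and right caps and above and below exchanged. So each statement about $g$ has a mirror statement. On index pairs the symmetry is $(i,j)\mapsto(m_g+1-j,m_g+1-i)$, and it maps $\alpha$ to $\alpha$ and $\beta$ to $\beta$.

**Perturbation.** The set $P^*$ may contain collinear triples, such as points on a line $\ell_g$. This step makes them disappear without changing any statement that we shall use. Each of $\lambda^{-1},\rho^{-1},\delta^{-1},\mu^{-1},\kappa^{-1}$ is an integer dividing the next. So all coordinates in $P^*$ are multiples of $1/\Delta$ with $\Delta=\kappa^{-1}=G^{O(1)}$. The points of $P^*$ are distinct and at mutual distance at most $3Z$, by (N) below. Nonzero determinants $\det(b-a,c-a)$ are at least $\Delta^{-2}$ in absolute value, so nonzero distances from points of $P^*$ to lines spanned by $P^*$ are at least $1/(3Z\Delta^2)$. Move every point by at most $\theta=1/(1000Z\Delta^2)$. Then: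

* Orientations of non-collinear triples are preserved, because determinants change by at most $12Z\theta+4\theta^2<\Delta^{-2}$. Hence proper crossings are preserved as well, since they amount to four such orientations.
* Disjoint closed segments stay disjoint, and a point outside a closed nondegenerate triangle stays outside. Indeed, the distance is attained between two points of $P^*$, and then it is at least $1/\Delta$, or between a point of $P^*$ and the foot of a perpendicular on a line spanned by $P^*$, and then it is at least $1/(3Z\Delta^2)$. It changes by at most $2\theta$, which is less than both.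

To reach general position, handle the points one at a time. Replace $a$ by some $a+\frac\theta{2n^2}(x,y)$ with integers $0\le x,y<n^2$ that is off the fewer than $n^2$ lines through two earlier points. Each line contains at most $n^2$ of the $n^4$ grid points, so a choice exists, and $a$ moves by less than $\theta$. All coordinates are now multiples of $1/(2000n^2Z\Delta^2)$; scaling by the denominator gives the integer point set $P$ with coordinates of polynomially bounded size. From now on we verify geometric statements for $P^*$, and use only statements of the kinds just listed: orientation of non-collinear triples, proper crossing, disjointness of closed segments, a point being outside a triangle. (A closed triangle and a segment are disjoint if the segment is disjoint from the three sides and an endpoint is outside. Containment in a triangle is a matter of orientations.) So they hold for $P$, whose points we identify with those of $P^*$.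

**Basic estimates.** The purpose is to know where the other points are, as seen in the $g$-frame of a fixed channel $g$.

(N) Let $N_g=\{|\xi|\le2\lambda,\ |\eta|\le2\lambda\}$ in the $g$-frame. It contains $X_g,Y_g$ and the guards of $g$. Its points have Euclidean distance at most $\sqrt2Z\cdot2\sqrt2\lambda=4Z\lambda<5Z\lambda=\frac1{20Z^2}\le\frac1{20}$ from $c_g$. As skeleton points are distinct integer points, the $N_g$ are pairwise disjoint and contain no caps. If $h\ne g$ and $c_h\notin\ell_g$, then in the $g$-frame all points of $N_h$ have $|\eta|\ge\frac1{2Z^2}-\frac1{20Z^2}\ge\frac1{4Z^2}$. If $h\ne g$ and $c_h\in\ell_g$, then $h\in S_g$ by (Inv), and $N_h$ has $\xi$ within $\frac1{20}$ of the nonzero integer $\xi(c_h)$. The mutual distances in $P^*$ are at most $2\sqrt2Z+\frac1{10}\le3Z$.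

(S) Let $h\in S_g$. In the $h$-frame $X_h\cup\{r_h\}$ is within $\rho$ of $(-\lambda,0)$ and $Y_h\cup\{r_h'\}$ within $\rho$ of $(\lambda,0)$, because $\delta m_h\le\rho/4$ and the heights of chain points are at most $2\mu$, as is shown below. So the *pieces* $\mathrm{conv}(X_h\cup\{r_h\})$ and $\mathrm{conv}(Y_h\cup\{r'_h\})$ are within $3Z\rho$ of $c_h-\lambda d_h$ and $c_h+\lambda d_h$, respectively. In the $g$-frame $c_h$ has $\eta=0$, and $\pm\lambda d_h$ have $\eta$-components of opposite signs and absolute value at least $\lambda/(2Z^2)$. Hence the two pieces lie on different sides of $\eta=0$, with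
$$|\eta|\ge\frac\lambda{2Z^2}-3Z\rho=\frac\lambda{2Z^2}-\frac{3\lambda}{100Z^2}\ge\frac\lambda{4Z^2}=25Z\rho.$$

(A) Let $A_g:=P\setminus(X_g\cup Y_g\cup\text{caps of }g)$. In the $g$-frame every point of $A_g$ has $|\eta|\ge\rho$ and norm at most $4Z$. For the guards of $g$ this is clear. Caps of other channels are off $\ell_g$ by (Inv), so $|\eta|\ge\frac1{2Z^2}$. The remaining points are in some $N_h$, and (N) or (S) applies. The norm bound is $3Z+\frac1{20}$. Let $A_g^\pm$ be the parts with $\pm\eta>0$. So $r_g\in A_g^-$ and $r_g'\in A_g^+$.

(C) We have $\kappa m^2=\mu\delta m/(100Z)\le\mu$ and $\delta m=\rho/4$. So points of $X_g$ have $\eta\in[\mu,2\mu]$ and $\xi\in[-\lambda,-\lambda+\rho/4]$. Points of $Y_g$ have $\eta\in[-2\mu,-\mu]$ and $\xi\in[\lambda-\rho/4,\lambda]$. A line $u_iu_{i'}$ has slope $\kappa(i+i')/\delta$, which is positive and at most $2\kappa m/\delta=\mu/(50Z)$. For $|\xi|\le4Z$ we move horizontally by at most $5Z$ from $u_i$, so $\eta\ge\mu-\mu/10>0$ on this line. By symmetry the lines $l_jl_{j'}$ have positive slope and $\eta<0$ for $|\xi|\le4Z$.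

(B) On the line through $r\in A_g$ and $z\in X_g\cup Y_g$, inside the band $|\eta|\le2\mu$, we have
$$|\xi-\xi_z|\le4\mu\cdot\frac{5Z}{\rho-2\mu}\le0.4\,\delta .$$
Indeed, heights in the band differ from $\eta_z$ by at most $4\mu$, and $|\xi_r-\xi_z|\le5Z$, $|\eta_r-\eta_z|\ge\rho-2\mu\ge\rho/2$; finally $20Z\mu=\delta\rho/5$.

**The five facts.** Fix $g$ and write $m=m_g$ for this list. "Above" and "below" a line $u_il_j$ (which has negative slope), $u_iu_{i'}$ or $l_jl_{j'}$ refer to the $g$-frame.

**Fact 1.** Above the line $u_il_j$ are: $u_k$ ($k>i$), $l_k$ ($k>j$), the right cap, $A_g^+$. Below it are: $u_k$ ($k<i$), $l_k$ ($k<j$), the left cap, $A_g^-$.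

Proof: for $k>i$ the point $u_k$ is to the right of $u_i$ and higher, and the line falls; so $u_k$ is above. The other chain points are treated alike. A left cap has $\xi\le-1$ and $\eta=0$, and there the line has $\eta\ge\mu$; at a right cap it has $\eta\le-\mu$. For $|\xi|\le4Z$ the line has $|\eta|\le2\mu+\frac{4\mu}\lambda5Z\le22Z\mu/\lambda=0.22\,\delta\rho/\lambda<\rho$, since $\xi(l_j)-\xi(u_i)\ge2\lambda-\rho/2\ge\lambda$. So $A_g^+$ is above and $A_g^-$ below.

**Fact 2.** For $i<i'$, all $l_j$, all caps of $g$, $A_g^-$, and $u_k$ ($i<k<i'$) are below the line $u_iu_{i'}$. For $j<j'$, all $u_i$, all caps of $g$, $A_g^+$, and $l_k$ ($j<k<j'$) are above the line $l_jl_{j'}$. Moreover, $u_k$ is inside the triangle $u_iu_{i'}l_j$ for $i<k<i'$, and $l_k$ is inside the triangle $l_jl_{j'}u_i$ for $j<k<j'$.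

Proof: by (C) the first line has $\eta>0$ for $|\xi|\le4Z$, whereas $l_j$, caps and $A_g^-$ have $\eta\le0$ there; $u_k$ is below the chord by strict convexity. The second sentence is the mirror image. Now $u_k$ is below $u_iu_{i'}$, as is $l_j$; above $u_il_j$, as is $u_{i'}$; below $u_{i'}l_j$, as is $u_i$. So $u_k$ is inside $u_iu_{i'}l_j$. The last claim is the mirror image.

The line directed from $u_i$ to $l_j$ runs to the right, so "above" is its left side. Facts 1 and 2 say that $X_g\cup Y_g$ is a double chain, with far side "above", and Lemma 2.1 applies.

**Fact 3.** Order $X_g\cup Y_g$ as $u_1,\dots,u_m,l_1,\dots,l_m$. If $z$ precedes $w$ in this order and $r\in A_g$, then $w$ is to the right of the line $rz$ and $z$ is to the left of the line $rw$ (sides as seen inside the band $|\eta|\le2\mu$).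

Proof: in this order $\xi$ increases, with gaps at least $\delta$; between $u_m$ and $l_1$ the gap is at least $2\lambda-\rho/2\ge\delta$. By (B), the line $rz$ at the height of $w$ is within $0.4\,\delta$ of $\xi_z$, and the line $rw$ at the height of $z$ is within $0.4\,\delta$ of $\xi_w$.

**Fact 4.** The segments $u_il_j$ and $u_{i'}l_{j'}$ cross properly if $i<i'$ and $j>j'$.

Proof: Lemma 2.1.

**Fact 5.** If $q$ is a left cap of $g$ and $h\in S(q)$, then every segment $ql_j$ properly crosses every segment between $X_h$ and $Y_h$. If $q'$ is a right cap of $g$ and $h\in S(q')$, the same holds for the segments $q'u_i$.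

Proof: by (N) a segment between $X_h$ and $Y_h$ lies in $N_h$, so all its $\xi$ are within $\frac1{20}$ of $\xi(c_h)\le-1$. By (S) its endpoints are on both sides of the band $|\eta|\le2\mu$, since $2\mu<25Z\rho$. The segment $ql_j$ stays in the band, and it spans all $\xi$ from $\xi(q)\le\xi(c_h)-1$ to $\xi(l_j)>0$. So the endpoints of the first segment are strictly on different sides of the line $ql_j$, and the segments meet in a point interior to both. The second statement is the mirror image.

## 8. Lattice paths seen in an arbitrary triangulation

We now repeat the analysis of Proposition 2.2 inside the large point set $P$.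

**Definition.** For a triangulation $T$ of $P$ let $\mathcal E_g(T)$ be the set of its edges between $X_g$ and $Y_g$, with $u_il_j$ identified with $(i,j)$. A *cap triangle* of $g$ is a triangle of $T$ with vertices $q,u_i,l_j$, where $q$ is a cap of $g$. We say that $T$ is *in state $\alpha$ (or $\beta$) at $g$* if $\mathcal E_g(T)$ is the path $\alpha$ (or $\beta$) for $m=m_g$. The channel $g$ is *open* in $T$ if $\mathcal E_g(T)=\emptyset$.

Fix $g$ and write $m=m_g$ in this section.

**Lemma 8.1.** Suppose $T$ has no cap triangle of $g$ and $e=(i,j)\in\mathcal E_g(T)$. Then $e$ has triangles of $T$ on both sides. The apex above $e$ is $u_{i+1}$, $l_{j+1}$, or some $r\in A_g^+$, and the last is possible only if $i=m$. The apex below $e$ is $u_{i-1}$, $l_{j-1}$, or some $r\in A_g^-$, and the last is possible only if $j=1$.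

**Proof.** The points $r_g$ and $r'_g$ are on different sides of the line of $e$, so $e$ is not a hull edge and has triangles on both sides. By Fact 1 and the hypothesis, the apex above is some $u_k$ with $k>i$, some $l_k$ with $k>j$, or some $r\in A_g^+$. If it is $u_k$ with $k>i+1$, then $u_{i+1}$ is inside the triangle $u_iu_kl_j$ by Fact 2, a contradiction; the case of $l_k$ with $k>j+1$ is similar. Let the apex be $r\in A_g^+$ and suppose $i<m$. Then $u_{i+1}$ is above $e$, as is $r$. By Fact 3 it is to the right of the line $ru_i$, as is $l_j$, and to the left of the line $rl_j$, as is $u_i$. So $u_{i+1}$ is inside the triangle $u_il_jr$, a contradiction. Hence $i=m$.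

The statement about the apex below is the mirror image. Explicitly, if it is $r\in A_g^-$ and $j>1$, then $l_{j-1}$ is below $e$, to the right of $ru_i$ and to the left of $rl_j$, hence inside $u_il_jr$. $\square$

**Lemma 8.2.** If $T$ has no cap triangle of $g$ and $\mathcal E_g(T)\ne\emptyset$, then $\mathcal E_g(T)$ is a monotone unit-step lattice path from some $(a,1)$ to some $(m,b)$.

**Proof.** By Fact 4, $\mathcal E_g(T)$ is a chain in the product order. Let $e=(i,j)$ be an element.

If $e$ is maximal, then its apex above is not in $X_g\cup Y_g$, since $u_{i+1}$ or $l_{j+1}$ would give a larger element. So the apex is in $A_g^+$ and $i=m$ by Lemma 8.1.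

Suppose $e$ is not maximal and its apex above is some $r\in A_g^+$. Then $i=m$, so a larger element is some $(m,j')$ with $j'>j$. By Fact 3, $u_m$ is to the left and $l_{j'}$ to the right of the line $rl_j$. By Fact 1, $l_j$ is below and $r$ is above the line $u_ml_{j'}$. So the edges $u_ml_{j'}$ and $rl_j$ of $T$ cross, a contradiction. Hence for a nonmaximal $e$ the apex above is $u_{i+1}$ or $l_{j+1}$, and one of $(i+1,j),(i,j+1)$ is in the chain. It is the next element of the chain, since no lattice point is strictly between it and $e$.

So the chain is a unit-step path that ends at some $(m,b)$. For the minimal element, the apex below is not $u_{i-1}$ or $l_{j-1}$, so it is in $A_g^-$ and $j=1$ by Lemma 8.1. So the path starts at some $(a,1)$. $\square$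

**Lemma 8.3.** Let $T^0,\dots,T^N$ be a flip sequence with no cap triangle of $g$ in any $T^t$, with $T^0$ in state $\alpha$ at $g$ and $T^N$ either open or in state $\beta$ at $g$. Then at least $(m_g-1)^2$ of its flips exchange an $X_gY_g$-edge for an $X_gY_g$-edge.

**Proof.** We may stop at the first triangulation in which $g$ is open. While $\mathcal E_g\ne\emptyset$, extend the path of Lemma 8.2 by $(1,1),\dots,(a,1)$ at the start and by $(m,b),\dots,(m,m)$ at the end. Let $\Phi$ be the number of unit cells between this extended path from $(1,1)$ to $(m,m)$ and $\alpha$. So $\Phi(\alpha)=0$ and $\Phi(\beta)=(m-1)^2$. Consider a flip $f\to f'$.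

* Both $f=(i,j)$ and $f'$ are in $X_g\times Y_g$. The apexes at $f$ are the ends of $f'$, hence in $X_g\cup Y_g$. By Lemma 8.1 the one above is $u_{i+1}$ or $l_{j+1}$ and the one below is $u_{i-1}$ or $l_{j-1}$. As $f'$ joins $X_g$ to $Y_g$, either $f'=u_{i+1}l_{j-1}$ or $f'=u_{i-1}l_{j+1}$. In the first case $(i,j-1)$ and $(i+1,j)$ are on the path, in the second $(i-1,j)$ and $(i,j+1)$. So a corner of the path is replaced by the opposite corner of a unit cell, and $\Phi$ changes by $1$.
* Only $f$ is in $X_g\times Y_g$, and the new set is not empty. Lemma 8.2 applies before and after. One element has been deleted from a unit-step path and a unit-step path from some $(a',1)$ to some $(m,b')$ is left. So an end of the path was deleted. If it was the start $(a,1)$, then the new start is $(a+1,1)$, and the extension restores $(a,1)$; if it was the end $(m,b)$, then the new end is $(m,b-1)$. The extended path is unchanged. If only $f'$ is in $X_g\times Y_g$, reverse the flip.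
* The set $\mathcal E_g$ becomes empty. It was a single element $(a,1)=(m,b)$, that is, $(m,1)$, and its extended path is $\beta$. So $\Phi$ was $(m-1)^2$ just before.
* Neither edge is in $X_g\times Y_g$. Nothing changes.

So $\Phi$ goes from $0$ to $(m-1)^2$, and it changes only in flips of the first kind, by $1$ each time. $\square$

## 9. Two triangulations and the lower bound

**Filled channels.** This step prepares the local pictures of a channel. Let $Q_g=\mathrm{conv}(u_1,u_m,l_m,l_1)$ with $m=m_g$. By Lemma 2.1 it is a convex quadrilateral with these vertices in cyclic order, it contains $X_g\cup Y_g$, and it is the union of $H_g$ and two pockets. Fix triangulations of the pockets. Since $Q_g$ lies in $\{|\xi|\le\lambda,|\eta|\le2\mu\}$, it contains no other point of $P$: points of $A_g$ have $|\eta|\ge\rho$ and caps of $g$ have $|\xi|\ge1$. Lemma 2.1 gives the *filling* of $Q_g$ with state $\alpha$ or $\beta$. All segments between $X_g$ and $Y_g$ lie in $Q_g$.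

The *islands* of $g$ are the triangles $\Delta_g^X=r_gu_1u_m$ and $\Delta_g^Y=r'_gl_ml_1$. The island $\Delta_g^X$ contains, of $P$, exactly $X_g\cup\{r_g\}$. Indeed, $u_k$ with $1<k<m$ is below $u_1u_m$, as is $r_g$ (Fact 2), to the right of $r_gu_1$ and to the left of $r_gu_m$ (Fact 3). The island lies in $N_g$ and in $-\lambda\le\xi\le-\lambda+\rho/4$, and the other points of $P$ in $N_g$, namely $Y_g$ and $r'_g$, have $\xi>0$. By Fact 2, $r_g$ is below all lines $u_iu_{i+1}$, and by Fact 3 it sees $u_1,\dots,u_m$ in this order. So the triangles $r_gu_iu_{i+1}$ together with the triangulated pocket triangulate $\Delta_g^X$. By the mirror image, $\Delta_g^Y$ contains exactly $Y_g\cup\{r_g'\}$ and is triangulated by the triangles $r_g'l_jl_{j+1}$ and the pocket. These are the *filled islands*. The ranges of $\xi$ show $\Delta_g^X\cap\Delta_g^Y=\emptyset$. All these pieces lie in $N_g$.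

**The frame triangulation.** Let $F$ consist of all caps, all guards, and the points $u_1,u_m,l_1,l_m$ of all channels, so $n_0=|F|\le8G$. For a set $O$ of channels, called *released*, let $C_O$ consist of $\partial Q_g$ and the diagonal $u_ml_1$ for $g\notin O$, and of the sides of $\Delta_g^X,\Delta_g^Y$ for $g\in O$. As the $N_g$ are disjoint, $C_O$ is noncrossing. Given a triangulation $\tau\supseteq C_O$ of $F$ and states $\sigma_g\in\{\alpha,\beta\}$ for $g\notin O$, let
$$T[\tau;O,\sigma]$$
be obtained from $\tau$ as follows. For $g\notin O$ the two triangles $u_1u_ml_1$ and $u_ml_ml_1$ in $Q_g$, which are faces of $\tau$, are replaced by the filling of $Q_g$ with state $\sigma_g$. For $g\in O$ the faces $\Delta_g^X,\Delta_g^Y$ are replaced by the filled islands. This is a triangulation of $P$, as all points of $P\setminus F$ lie in these pieces. For $g\notin O$ it is in state $\sigma_g$ at $g$. All edges of the replaced triangles belong to $C_O$, so the triangles at an edge outside $C_O$ are not replaced. Hence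
$$\text{a flip of }\tau\text{ at an edge outside }C_O\text{ is also a flip of }T[\tau;O,\sigma].\tag{3}$$
A released channel need not be open, because $\tau$ may contain $u_ml_1$. Only membership in $O$ is used in the upper bound, and only openness in the lower bound.

**Definition of $T_1$ and $T_2$.** Fix any triangulation $\tau_0\supseteq C_\emptyset$ of $F$. Let $T_1=T[\tau_0;\emptyset,\text{all }\alpha]$ and $T_2=T[\tau_0;\emptyset,\text{root }\beta,\text{ others }\alpha]$. Everything is computable in polynomial time.

**Proposition 9.1.** From every flip sequence of length $s$ from $T_1$ to $T_2$ one can compute, in time polynomial in the input and $s$, a satisfying assignment of $\varphi$ with at most $s/(2M^2)$ ones. In particular $d(T_1,T_2)\ge2M^2K(\varphi)$.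

**Proof.** Let $I$ be the set of all $i$ such that the lock $L_i$ is open at some time.

**Step 1: long sequences.** Let $s\ge(m-1)^2=G^{10}$, where $m=G^5+1$. As $G^2\ge20G\ge2V$, we have $s\ge2VG^8=2M^2V$. The all-ones assignment satisfies $\varphi$ with $V\le s/(2M^2)$ ones. From now on let $s<(m-1)^2$.

**Step 2: cap triangles certify truth.** We claim: if a tree node $v$ has a cap triangle at some time, then $v$ evaluates to true under $x_i=[i\in I]$. We use induction from the leaves to the root. A cap triangle $qu_il_j$ contains the edges $ql_j$ and $qu_i$. If $q$ is a left cap, use $ql_j$ in Fact 5, and if it is a right cap, use $qu_i$: at that time no segment between $X_h$ and $Y_h$ is an edge, so all $h\in S(q)$ are open. If $v$ is a leaf labeled $x_i$, then $L_i$ is open, so $i\in I$ and $v$ is true. If $v$ is an inner node, each child $h\in S(q)$ is open at some time. It was in state $\alpha$ in $T_1$, and the sequence has fewer than $(m-1)^2=(m_h-1)^2$ flips. So by Lemma 8.3 the channel $h$ has a cap triangle at some time, and $h$ is true by induction. For an $\wedge$-node both children are in $S(q)$; for a $\vee$-node one is. So $v$ is true.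

**Step 3: the root is true.** The root channel goes from $\alpha$ to $\beta$ with fewer than $(m-1)^2$ flips, so by Lemma 8.3 it has a cap triangle at some time. By Step 2 the assignment $x_i=[i\in I]$ satisfies $\varphi$, and $|I|\ge K(\varphi)$.

**Step 4: locks are expensive.** Locks have no caps, hence never have cap triangles. For $i\in I$ apply Lemma 8.3 to the part of the sequence up to the first time at which $L_i$ is open. Apply it also to the reversed part from the end, where $L_i$ is in state $\alpha$, back to the last time at which $L_i$ is open. These parts are disjoint, and each contains at least $(m_{L_i}-1)^2=M^2$ flips that exchange $X_{L_i}Y_{L_i}$-edges for $X_{L_i}Y_{L_i}$-edges. For different $i$ these flips are different. So $s\ge2M^2|I|\ge2M^2K(\varphi)$.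

In both cases we have a satisfying assignment with at most $s/(2M^2)$ ones, and $I$ is read off from the sequence. Since such an assignment has at least $K(\varphi)$ ones, $s\ge2M^2K(\varphi)$. $\square$

## 10. A cheap flip sequence

It remains to find a flip sequence of length at most $2M^2(K(\varphi)+1/G)$. We collect five operations on triangulations $T[\tau;O,\sigma]$.

**(a) Rearrange.** Change $\tau$ to any other triangulation of $F$ containing $C_O$. By Lemma 5.1 and (3) this costs at most $n_0^2$ flips.

**(b) Toggle with a cap.** Let $g\notin O$ have a cap $q$ with $S(q)\subseteq O$. The purpose is to move the state of $g$ between $\alpha$ and $\beta$ with linearly many flips. The half-turn symmetry preserves $\alpha$, $\beta$, $\partial Q_g$ and the diagonal $u_ml_1$, so let $q$ be a left cap. Write $m=m_g$.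

*The triangle $qu_1l_1$ can be made a face of $\tau$.* It lies in $\{|\eta|\le2\mu,\ \xi(q)\le\xi\le\lambda\}$. It contains no other point of $F$: points of $A_g$ have $|\eta|\ge\rho>2\mu$; $u_m,l_m$ are above the line $u_1l_1$, while $q$ is below it; a right cap has $\xi\ge1$. It meets $Q_g$ only in $u_1l_1$, because the line $u_1l_1$ separates. It is disjoint from the edges of $C_O$ that belong to a channel $h\ne g$:

* if $c_h\notin\ell_g$, these edges lie in $|\eta|\ge1/(4Z^2)>2\mu$ by (N);
* if $h\in S_g\setminus S(q)$, then $h$ is in the set of the right cap, and these edges have $\xi\ge1-\frac1{20}>\lambda$;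
* if $h\in S(q)\subseteq O$, these edges are sides of islands, and $|\eta|\ge\lambda/(4Z^2)>2\mu$ by (S).

So $C_O$ together with $qu_1$ and $ql_1$ is noncrossing and extends to a triangulation of $F$, in which $qu_1l_1$ is a face. After a rearrangement (a) we may assume that $\tau$ has this face. The third item is where the release of the channels in front of $q$ is used.

*The flips.* From state $\alpha$, flip $u_1l_j\to ql_{j+1}$ for $j=1,\dots,m-1$, and then $u_il_m\to qu_{i+1}$ for $i=1,\dots,m-1$. From state $\beta$, flip $u_il_1\to qu_{i+1}$ for $i=1,\dots,m-1$, and then $u_ml_j\to ql_{j+1}$ for $j=1,\dots,m-1$. At each moment the triangle of $q$ at the edge to be flipped is $qu_il_j$, and the triangle on the other side is the next triangle of the filling. Each flip is legal, since the two edges cross properly: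

* $u_il_j\to ql_{j+1}$, with triangles $qu_il_j$ and $u_il_jl_{j+1}$. By Fact 1, $q$ is below and $l_{j+1}$ above the line $u_il_j$. The point $u_i$ is above the line $ql_{j+1}$, since $\eta\le0$ on it between $q$ and $l_{j+1}$. The point $l_j$ is below it, since $q$ is above the line $l_jl_{j+1}$ (Fact 2) and $\xi_q<\xi_{l_j}<\xi_{l_{j+1}}$.
* $u_il_j\to qu_{i+1}$, with triangles $qu_il_j$ and $u_iu_{i+1}l_j$. By Fact 1, $q$ is below and $u_{i+1}$ above the line $u_il_j$. The point $u_i$ is above the line $qu_{i+1}$, since $q$ is below the line $u_iu_{i+1}$ (Fact 2) and $\xi_q<\xi_{u_i}<\xi_{u_{i+1}}$. The point $l_j$ is below it, since $\eta>0$ on it to the right of $q$.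

Both sequences have $2(m-1)$ flips and end with the same star of $q$: the triangles $qu_iu_{i+1}$, $ql_jl_{j+1}$ and $qu_ml_m$. Following one and then reversing the other changes $\alpha\leftrightarrow\beta$ with $4(m_g-1)$ flips after (a), with $\tau$ and all else unchanged.

**(c) Toggle without a cap.** For $g\notin O$, change $\alpha\leftrightarrow\beta$ by $(m_g-1)^2$ corner flips $(i,j)\leftrightarrow(i+1,j-1)$, exactly as in Proposition 2.2. They are legal by Fact 4.

**(d) Release** $g\notin O$ in state $\beta$. The purpose is to move $g$ into $O$. Write $m=m_g$.

*The triangles $r_gu_1l_1$ and $r'_gu_ml_m$ can be made faces of $\tau$.* They lie in $N_g$, where $C_O$ has no edges of other channels. The first is on or below the line $u_1l_1$ and meets $Q_g$ only in $u_1l_1$. The second is on or above the line $u_ml_m$ and meets $Q_g$ only in $u_ml_m$. The vertices $r_g,u_1,l_1$ of the first are strictly below the line $u_ml_m$ by Fact 1, so the two triangles are disjoint. Neither contains another point of $F$: the points of $F$ in $N_g$ are $u_1,u_m,l_1,l_m,r_g,r_g'$, and $u_m,l_m,r_g'$ are above the line $u_1l_1$, while $u_1,l_1,r_g$ are below the line $u_ml_m$. So after (a) both are faces.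

*The flips.* Flip $u_il_1\to r_gu_{i+1}$ for $i=1,\dots,m-1$, and then $u_ml_j\to r'_gl_{j-1}$ for $j=m,\dots,2$. In a flip of the first kind the triangles are $r_gu_il_1$ and $u_iu_{i+1}l_1$. By Fact 1, $r_g$ is below and $u_{i+1}$ above the line $u_il_1$. By Fact 3, $u_i$ and $l_1$ are on different sides of the line $r_gu_{i+1}$, since $u_i$ precedes $u_{i+1}$ and $l_1$ follows it. So the flip is legal. The second kind is the mirror image: the triangles are $r'_gu_ml_j$ and $u_ml_{j-1}l_j$, the points $r'_g$ and $l_{j-1}$ are above and below the line $u_ml_j$, and $u_m$ precedes and $l_j$ follows $l_{j-1}$.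

The first kind leaves the triangles $r_gu_iu_{i+1}$ and $r_gu_ml_1$; the second leaves $r'_gl_{j-1}l_j$ and $r'_gu_ml_1$. Together with the pockets, and with the edges $u_1u_m$ and $l_1l_m$ of $\partial Q_g$, these are the filled islands of $g$ and the triangles $r_gu_ml_1$, $r'_gu_ml_1$. Everything else is unchanged. So the result is $T[\tau';O\cup\{g\},\sigma]$ for some triangulation $\tau'\supseteq C_{O\cup\{g\}}$ of $F$ with faces $r_gu_ml_1$ and $r'_gu_ml_1$. The cost is $2(m_g-1)$ after (a).

**(e) Reattach** $g\in O$ in state $\beta$. The operation (d) with $O\setminus\{g\}$ in place of $O$ shows that there is a triangulation $\tau'\supseteq C_O$ of $F$ of the form reached at the end of (d). Reach it by (a), and then reverse the flips of (d). Now $g\notin O$, in state $\beta$. The cost is $2(m_g-1)$ after (a).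

**The sequence.** Let $I$ be a satisfying set of variables with $|I|=K=K(\varphi)$. Start at $T_1$ with $O=\emptyset$.

**Step 1: open the locks.** For each $i\in I$, toggle $L_i$ to $\beta$ by (c) and release it by (d).

**Step 2: work up the tree.** For all nonroot nodes $v$ that are true under $I$, bottom-up: toggle $v$ to $\beta$ by (b), using a cap $q$ of $v$ such that all channels in $S(q)$ are already released. Such a cap exists because $v$ is true: for a leaf labeled $x_i$ we have $i\in I$; for an $\wedge$-node both children are true; for a $\vee$-node one child is true. Then release $v$ by (d).

**Step 3: move the root.** The root is true, so it has such a cap as well. Toggle it from $\alpha$ to $\beta$ by (b).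

**Step 4: undo.** In the reverse order of release, reattach each released channel by (e) and toggle it from $\beta$ to $\alpha$: tree nodes by (b) with the same cap as before, since the channels in its set were released earlier and are still released; locks by (c).

**Step 5: restore the frame.** Now $O=\emptyset$, the root is in state $\beta$ and all others are in state $\alpha$. Rearrange $\tau$ to $\tau_0$ by (a). This is $T_2$.

**The count.** The flips of type (c) are $2KM^2$ in number, since a lock has $(m_g-1)^2=M^2$ and is toggled twice. Apart from these, a nonroot tree node uses at most two toggles of $4(m-1)$ flips, a release and a reattachment of $2(m-1)$ flips each, and four rearrangements. A lock uses less, and so does the root, to which we charge the final rearrangement. So every channel accounts for at most $12(m-1)+4n_0^2$ flips. As $m-1=G^5$, $n_0\le8G$ and $G\ge20$,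
$$d(T_1,T_2)\le2KM^2+12G\cdot G^5+256G^3\le2KM^2+13G^6=2M^2\Bigl(K+\frac{6.5}{G^2}\Bigr)\le2M^2\Bigl(K+\frac1G\Bigr).$$
Together with Proposition 9.1 this proves Theorem 3.1, and with it Theorems 3.2 and 3.3. $\blacksquare$
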